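
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Small solutions of the congruence\\
$a x_1\cdots x_k+b x_{k+1}\cdots x_{2k}\equiv c \pmod m$}


\begin{abstract}
Let $k\ge 1$. We prove that for every positive integer $m$ and all integers $a,b,c$ with $(abc,m)=1$ the
congruence $a x_1\cdots x_k+b x_{k+1}\cdots x_{2k}\equiv c \pmod m$ has a solution with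
$1\le x_i\ll_k m^{1/k}(\log (m+2))^{24k(k^2+1)}$ for all $i$. The bound is uniform in the number
and the multiplicities of the prime factors of $m$. This proves a conjecture asking for $m^{1/k+\varepsilon}$,
and it is sharp up to the power of the logarithm. The proof inserts into each product one
extra prime factor of size at most a power of $\log m$. For all but very few characters modulo $m$ this saves more than the
logarithms lost in a mean-square argument. Of the few remaining characters, those of small conductor are handled by the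
P\'olya--Vinogradov inequality and the others by bounds for Jacobi-type sums.
\end{abstract}

\section{The question and the results}

Let $m$ and $k$ be positive integers and let $a,b,c$ be integers with $(abc,m)=1$. We ask how small the
variables can be made in
\begin{equation}\label{eq:cong}
a x_1x_2\cdots x_k+b x_{k+1}x_{k+2}\cdots x_{2k}\equiv c \pmod m ,\qquad x_i\ge 1 .
\end{equation}
Some coprimality is needed for a solution to exist at all: if a prime divides $a$, $b$ and $m$ but not $c$, there is none.

What should one expect? A box $[1,B]^{2k}$ contains about $B^{2k}$ points and there are $m$ residue classes,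
so counting alone would allow $B$ to be about $m^{1/(2k)}$. Size forbids this. For $a=b=1$, $c=-1$, the sum of the
two products is a positive integer congruent to $-1$, hence at least $m-1$, and one of the products must be at least of
order $m$. So $B$ must be of order at least $m^{1/k}$, the size at which a product of $k$ variables can
be as large as $m$. For $k=1$ this size suffices, trivially: put $x_2=1$ and solve for
$x_1\in[1,m]$. For $k\ge2$ the products of $k$ integers from $[1,m^{1/k}]$ need not fill $[1,m]$, and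
the question is whether they are spread well enough among the residue classes.

The problem comes from \cite{source}. Let $r$ be the number of distinct prime factors of $m$ and $E$ the
maximum multiplicity of a prime factor of $m$. Theorem~1 of \cite{source} states that for
$m>c(E,k,r)$ and all $a,b,c$ with $(abc,m)=1$ there is a solution of \eqref{eq:cong} with
$1\le x_i\le 2m^{2/k}$ for all $i$. It is conjectured there that there is in fact a solution with
$1\le x_i\ll_{\varepsilon,k} m^{1/k+\varepsilon}$, uniformly in $E$ and $r$. We prove this, with a power of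
$\log m$ in place of $m^\varepsilon$.

\begin{theorem}\label{thm:main}
Let $k\ge 1$ and $A_k=24k(k^2+1)$. There is a constant $C_k$ such that for all positive integers $m$ and all integers
$a,b,c$ with $(abc,m)=1$ the congruence \eqref{eq:cong} has a solution with
\[
1\le x_i\le C_k\,m^{1/k}(\log (m+2))^{A_k}\qquad(1\le i\le 2k).
\]
\end{theorem}

Since $(\log(m+2))^{A_k}\ll_{\varepsilon,k}m^{\varepsilon}$, we obtain the conjecture.

\begin{corollary}\label{cor:conj}
For every $k\ge1$ and $\varepsilon>0$ there is a constant $C(\varepsilon,k)$ such that for every positive integer $m$ and all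
integers $a,b,c$ with $(abc,m)=1$ the congruence \eqref{eq:cong} has a solution with
$1\le x_i\le C(\varepsilon,k)\,m^{1/k+\varepsilon}$ for all $i$.
\end{corollary}

\begin{theorem}\label{thm:sharp}
For $a=b=1$, $c=-1$ and every $m\ge2$, every solution of \eqref{eq:cong} in positive integers has
$\max_i x_i\ge ((m-1)/2)^{1/k}$. Hence the exponent $1/k$ is optimal, and Theorem~\ref{thm:main} is optimal up
to a power of $\log m$.
\end{theorem}

\begin{proof}
The positive integer $x_1\cdots x_k+x_{k+1}\cdots x_{2k}$ is congruent to $-1$ modulo $m$, so it is at least $m-1$.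
One of the two products is therefore at least $(m-1)/2$, and one of its $k$ factors is at least $((m-1)/2)^{1/k}$.
\end{proof}

The method does not need equal boxes or equally many variables on both sides.

\begin{theorem}\label{thm:boxes}
Let $\kappa\ge1$ be an integer, $A=24\kappa(\kappa^2+1)$ and $1\le k,l\le\kappa$.
\begin{enumerate}
\item[(a)] For every $\delta\in(0,1]$ there is $m_1(\kappa,\delta)$ such that the following holds for all
$m\ge m_1(\kappa,\delta)$. If $(abc,m)=1$ and $B_1,\dots,B_k,B_1',\dots,B'_l\ge m^{\delta}$ are reals with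
\[
\prod_{i\le k}B_i\ge 2m(\log m)^A\quad\text{and}\quad \prod_{j\le l}B_j'\ge 2m(\log m)^A,
\]
then the congruence
\[
a\,x_1\cdots x_k+b\,y_1\cdots y_l\equiv c\pmod m
\]
has a solution with $1\le x_i\le B_i$ and $1\le y_j\le B'_j$ for all $i,j$.
\item[(b)] For every $\varepsilon>0$ there is $m_2(\kappa,\varepsilon)$ such that the same conclusion holds for all
$m\ge m_2(\kappa,\varepsilon)$, all $a,b,c$ with $(abc,m)=1$ and all reals $B_i,B'_j\ge1$ with
$\prod_i B_i\ge m^{1+\varepsilon}$ and $\prod_j B'_j\ge m^{1+\varepsilon}$.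
\end{enumerate}
\end{theorem}

\begin{remark}
Taking $l=k=\kappa$, $\delta=1/k$ and all $B_i=B_j'=(2m(\log m)^{A_k})^{1/k}$ in (a), one sees that for large $m$ the exponent
$A_k$ in Theorem~\ref{thm:main} may be replaced by $A_k/k=24(k^2+1)$.
\end{remark}

Section~\ref{sec:prime} carries out the whole argument for prime $m$ and $k=2$, where the main idea is visible
without technicalities. Section~\ref{sec:general} says what changes for general $m$, states the
central Proposition~\ref{prop:main}, and bounds the Jacobi-type sums that are needed. The proposition is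
proved in Section~\ref{sec:proof}, and Theorems~\ref{thm:main} and~\ref{thm:boxes} are deduced in Section~\ref{sec:deduce}.

\paragraph{Conventions.} A character $\chi$ modulo $m$ is extended by $0$ to integers not coprime to $m$; the principal
character is $\chi_0$. The conductor $\operatorname{cond}(\chi)$ is the least $q\mid m$ such that
$\chi(n)=1$ whenever $(n,m)=1$ and $n\equiv1\pmod q$; on integers coprime to $m$, $\chi$ then agrees with a unique
primitive character $\chi^*$ modulo $q$. Write $G=(\mathbb Z/m\mathbb Z)^*$ and let $\|\cdot\|$ be the $\ell^2$ norm on functions on $G$.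
If $N(r)=\frac1{\varphi(m)}\sum_\chi\bar\chi(r)c_\chi$ for $r\in G$, then orthogonality gives Parseval's identity
\begin{equation}\label{eq:parseval}
\|N\|^2=\sum_{r\in G}|N(r)|^2=\frac1{\varphi(m)}\sum_\chi|c_\chi|^2 .
\end{equation}
As usual $\tau_j(n)$ is the number of ordered factorizations of $n$ into $j$ positive factors, $\omega(m)$ is the
number of distinct prime factors of $m$, and $\pi(x)$ is the number of primes up to $x$. We use the standard facts
\begin{equation}\label{eq:facts}
\omega(m)\ll\log m,\qquad 2^{\omega(m)}=m^{o(1)},\qquad \varphi(m)\gg \frac{m}{\log\log m},\qquad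
\pi(x)\sim\frac{x}{\log x},
\end{equation}
where $m$ is large, and $o(1)$ refers to $m\to\infty$.

\section{The idea: a prime modulus and two factors}\label{sec:prime}

\subsection{What the mean square gives}

Let $m=p$ be a large prime and $k=2$. For $r\in G$ let $N_0(r)$ be the number of pairs of positive integers $u_1,u_2\le\sqrt p$ with
$u_1u_2\equiv r\pmod p$. Put $h(r)=\bar b(c-ar)$, where $b\bar b\equiv1$, so that $ar+bh(r)\equiv c$. Let
$\mathcal R$ be the set of $r$ modulo $p$ with $r\not\equiv0$ and $h(r)\not\equiv0$. Because $p\nmid ac$, it has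
$p-2$ elements. We would like to show that
\[
\sum_{r\in\mathcal R}N_0(r)N_0(h(r))>0 .
\]
With $U(\chi)=\bigl(\sum_{u\le\sqrt p}\chi(u)\bigr)^2$ we have
$N_0(r)=\frac1{p-1}\sum_\chi\bar\chi(r)U(\chi)$, so the sum equals
\[
\frac1{(p-1)^2}\sum_{\chi_1,\chi_2}U(\chi_1)U(\chi_2)J(\bar\chi_1,\bar\chi_2),\qquad
J(\chi_1,\chi_2)=\sum_{r\in\mathcal R}\chi_1(r)\chi_2(h(r)) .
\]
The pair $\chi_1=\chi_2=\chi_0$ contributes a main term of size about $p$. To bound the other terms, two facts are available.

The first is the classical bound for Jacobi sums. For every odd prime $p$ and all $a,b,c$ prime to $p$, the substitution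
$r\equiv c\bar a s$ (with $a\bar a\equiv1$) turns $h(r)$ into $\bar bc(1-s)$ and gives
$|J(\chi_1,\chi_2)|=\bigl|\sum_{s\ne0,1}\chi_1(s)\chi_2(1-s)\bigr|$. If $\chi_1,\chi_2$ are both nonprincipal, this
is $\sqrt p$ or $1$, according as $\chi_1\chi_2$ is nonprincipal or principal. If exactly one of them is
principal, the sum over $s$ equals $-1$. So
\begin{equation}\label{eq:jacobi}
|J(\chi_1,\chi_2)|\le\sqrt p\qquad\text{unless }\chi_1=\chi_2=\chi_0 .
\end{equation}

The second is a bound for the mean square of $U$. We record it for all moduli and any number of factors, since the proof is the same.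

\begin{lemma}\label{lem:meansquare}
Let $Y_1,\dots,Y_k>0$ be reals with $\prod_iY_i=m$, and for a character $\chi$ modulo $m$ let
$U(\chi)=\prod_{i=1}^k\sum_{1\le u\le Y_i}\chi(u)$. Then
\[
\frac1{\varphi(m)}\sum_\chi|U(\chi)|^2\le m(1+\log m)^{k^2-1}.
\]
\end{lemma}

\begin{proof}
By orthogonality the left side is the number of $(u_1,\dots,u_k,w_1,\dots,w_k)$ with $1\le u_i,w_i\le Y_i$ coprime to $m$
and $\prod u_i\equiv\prod w_i\pmod m$. Both products lie in $[1,m]$, so they are \emph{equal}. The number of
tuples is therefore at most $\sum_{n\le m}\tau_k(n)^2$.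

Next, $\tau_k(n)^2\le\tau_{k^2}(n)$. Let $n=\prod_id_i=\prod_je_j$ be two factorizations into $k$ factors. For each prime,
its exponents in the $d_i$ and in the $e_j$ form two nonnegative integer vectors with the same sum, and there is a nonnegative integer
matrix with these row and column sums: fill in the entries one after another, each as large as the remaining row and column
sums permit. Hence there is a $k\times k$ matrix of positive integers with row products $d_i$ and
column products $e_j$. Its $k^2$ entries have product $n$, and distinct pairs of factorizations give distinct matrices.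

Finally $\sum_{n\le x}\tau_j(n)\le x(1+\log x)^{j-1}$ for $x\ge1$. This is clear for $j=1$, and for $j\ge2$ by induction
\[
\sum_{n\le x}\tau_{j}(n)=\sum_{d\le x}\ \sum_{n\le x/d}\tau_{j-1}(n)\le\sum_{d\le x}\frac xd(1+\log x)^{j-2}\le x(1+\log x)^{j-1}.
\]
Take $j=k^2$ and $x=m$.
\end{proof}

Each fact suggests a way of bounding the remaining terms. Write $L=1+\log p$.

\emph{Jacobi sums.} By Cauchy--Schwarz and
Lemma~\ref{lem:meansquare}, $\sum_\chi|U(\chi)|\le p^{3/2}L^{3/2}$. With \eqref{eq:jacobi}, all pairs other than $(\chi_0,\chi_0)$ together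
contribute $\ll p^{3/2}L^3$. Compared with the main term this is too large by $\sqrt p$, apart from logarithms.

\emph{Cauchy--Schwarz in $r$.} Let $n_1$ and $n_2$ be the parts of $N_0$ that come from any two sets of characters. By
\eqref{eq:parseval} and Lemma~\ref{lem:meansquare}, $\|n_1\|^2$ and $\|n_2\|^2$ are at most $pL^3$. Since $h$ is injective, it follows that
$\bigl|\sum_{r\in\mathcal R}n_1(r)n_2(h(r))\bigr|\le pL^3$, without any information on $J$. This is too large only by a power of $\log p$.

So in mean square we are only logarithms short. It is enough to save a fixed power of $\log p$ on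
\emph{most} characters, provided the exceptional ones are so few that Jacobi sums can deal with them.

\subsection{One small prime}

The saving comes from an extra factor. In each product insert a prime $v\le Z=(\log p)^A$; this enlarges one variable by a factor of at most
$Z$. The coefficient $U(\chi)$ is thereby multiplied by $V(\chi)=\sum_{v\le Z}\chi(v)$, which for most characters is much
smaller than $V(\chi_0)$. The next lemma, again for all moduli, counts the exceptions.

\begin{lemma}\label{lem:large}
Let $A\ge2$ and $B\ge0$ be fixed reals, $Z=(\log m)^A$. For a character $\chi$ modulo $m$ let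
$V(\chi)=\sum_{v\le Z,\,v\nmid m}\chi(v)$, where $v$ runs over primes, and let $V_0=V(\chi_0)$. Then
$V_0\ge Z/(2\log Z)$ for large $m$, and as $m\to\infty$
\[
\#\{\chi\bmod m:\ |V(\chi)|\ge V_0(\log m)^{-B}\}\le m^{(2B+1)/A+o(1)} .
\]
Here ``large'' and $o(1)$ depend only on $A$ and $B$.
\end{lemma}

\begin{proof}
Since $V_0\ge\pi(Z)-\omega(m)$, $\omega(m)\ll\log m$ and $Z\ge(\log m)^2$, the first claim follows from \eqref{eq:facts}.

For the second claim we use the highest moment for which a congruence between products of primes still forces equality. Let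
$\ell=\lfloor\log m/\log Z\rfloor$, so that $Z^\ell\le m<Z^{\ell+1}$, and $\ell\ge1$ for large $m$.
By orthogonality $\frac1{\varphi(m)}\sum_\chi|V(\chi)|^{2\ell}$ is the number of $2\ell$-tuples of primes $\le Z$ not
dividing $m$ with $v_1\cdots v_\ell\equiv v_1'\cdots v_\ell'\pmod m$. Both products lie in $[1,m]$, so they are equal, and by unique
factorization $(v_j')$ is a permutation of $(v_j)$. The number of tuples is therefore at most $\ell!\,V_0^\ell$. If $\mathcal L$ is the set
of characters to be counted and $K=(\log m)^B$, then $|\mathcal L|(V_0/K)^{2\ell}\le m\,\ell!\,V_0^\ell$. Hence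
\[
|\mathcal L|\le m\Bigl(\frac{K^2\ell}{V_0}\Bigr)^{\ell}\le mZ^{-\ell}\,(2K^2\ell\log Z)^\ell
\le Z\,(2K^2\log m)^\ell=Z\,2^\ell(\log m)^{(2B+1)\ell},
\]
where we used $m<Z^{\ell+1}$ and $\ell\log Z\le\log m$. Since $\ell\le\log m/(A\log\log m)$, we have
$(\log m)^{\ell}\le m^{1/A}$ and $2^\ell=m^{o(1)}$; also $Z=m^{o(1)}$.
\end{proof}

The role of $A$ is now visible: for fixed $B$, by enlarging $A$ we make the exceptional set smaller than any given positive power of $m$.

\subsection{The prime case}

\begin{proposition}\label{prop:prime}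
For all sufficiently large primes $p$ and all $a,b,c$ prime to $p$ there are primes $v,v'\le(\log p)^{40}$ and
positive integers $u_1,u_2,u_1',u_2'\le\sqrt p$ with
\[
a\,vu_1u_2+b\,v'u_1'u_2'\equiv c\pmod p .
\]
\end{proposition}

In particular, for $k=2$ and large prime $m=p$, \eqref{eq:cong} is solvable with all $x_i\le\sqrt p\,(\log p)^{40}$.

\begin{proof}
Let $Z=(\log p)^{40}<p$, and for $r\in G$ let $N(r)$ be the number of $(v,u_1,u_2)$ with $v\le Z$ prime, $u_1,u_2\le\sqrt p$ and
$vu_1u_2\equiv r$. Then $N(r)=\frac1{p-1}\sum_\chi\bar\chi(r)V(\chi)U(\chi)$. We must show that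
$T=\sum_{r\in\mathcal R}N(r)N(h(r))$ is positive. Let
\[
\mathcal E=\{\chi\ne\chi_0:\ |V(\chi)|\ge V_0(\log p)^{-4}\},
\]
and write $N=f+g$, where $f$ collects the characters in $\{\chi_0\}\cup\mathcal E$ and $g$ all others. By \eqref{eq:parseval} and
Lemma~\ref{lem:meansquare} with $k=2$,
\[
\|f\|^2\le\|N\|^2\le V_0^2\,pL^3,\qquad \|g\|^2\le V_0^2(\log p)^{-8}\,pL^3 .
\]
Since $N(r)N(h(r))-f(r)f(h(r))=g(r)N(h(r))+f(r)g(h(r))$ and $h$ is injective, Cauchy--Schwarz yields
\[
\Bigl|T-\sum_{r\in\mathcal R}f(r)f(h(r))\Bigr|\le\|g\|\,(\|N\|+\|f\|)\le 2V_0^2\,pL^3(\log p)^{-4}\ll\frac{V_0^2\,p}{\log p}.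
\]
The sum that remains is
\[
\frac1{(p-1)^2}\sum_{\chi_1,\chi_2\in\{\chi_0\}\cup\mathcal E}V(\chi_1)U(\chi_1)V(\chi_2)U(\chi_2)J(\bar\chi_1,\bar\chi_2) .
\]
Its term with $\chi_1=\chi_2=\chi_0$ is $V_0^2\lfloor\sqrt p\rfloor^4(p-2)/(p-1)^2\sim V_0^2\,p$. For the others we use
\eqref{eq:jacobi}, the trivial bounds $|V|\le V_0$ and $|U|\le p$, and $|\mathcal E|\le p^{9/40+o(1)}$ from Lemma~\ref{lem:large} with $A=40$,
$B=4$. Together they are at most $V_0^2\,p^{1/2+o(1)}(1+|\mathcal E|)^2\le V_0^2\,p^{19/20+o(1)}$. Hence $T\sim V_0^2\,p$, and $T>0$ for large $p$.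
\end{proof}

\section{General moduli}\label{sec:general}

\subsection{What changes}

\emph{Parity.} If $m$ is even then $a,b,c$ are odd, so in any solution of \eqref{eq:cong} exactly one of the two products is even.
They cannot both be units modulo $m$, as the use of characters requires. We put $D=1$ if $m$ is odd, $D=2$ if $m$ is
even, and multiply the first product by $D$.

\emph{Small conductors.} The sums $J$ need not be small for nonprincipal characters. If $m$ is odd and $3\mid m$, for instance, then in the analogue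
of $\mathcal R$ the conditions $3\nmid r$ and $3\nmid c-ar$ leave a single class for $r$ modulo $3$, and on
$\mathcal R$ a character of conductor $3$ is constant. What will be true is that $|J|\le 2mq^{-1/3}$, where $q$ is the least common multiple of
the conductors. Characters of small conductor must therefore be removed by other means. For them, if they are nonprincipal, $U(\chi)$ is small by
the P\'olya--Vinogradov inequality applied to the longest of its factors.

\emph{Density of the units.} The ratio $\varphi(m)/m$ may be as small as a constant times $1/\log\log m$. This costs a power of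
$\log\log m$ in the main term, which the saving of a full factor $\log m$ absorbs.

\begin{proposition}\label{prop:main}
Let $\kappa\ge1$ be an integer, $\delta\in(0,1]$, $A=24\kappa(\kappa^2+1)$ and $Z=(\log m)^A$. There is $m_0(\kappa,\delta)$ such
that the following holds for $m\ge m_0(\kappa,\delta)$. Let $(abc,m)=1$, $1\le k,l\le\kappa$, and let
$Y_1,\dots,Y_k,Y_1',\dots,Y_l'\ge m^\delta$ be reals with $\prod_iY_i=\prod_jY_j'=m$. Then there are primes $v,v'\le Z$
and integers $1\le u_i\le Y_i$, $1\le u_j'\le Y_j'$, all coprime to $m$, with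
\begin{equation}\label{eq:prop}
aD\,v\,u_1\cdots u_k+b\,v'\,u_1'\cdots u_l'\equiv c\pmod m .
\end{equation}
\end{proposition}

The hypothesis that $Y_i,Y_j'\ge m^\delta$ is used only to ensure that each of the ranges $[1,Y_i]$, $[1,Y_j']$ contains at least half the expected number of integers
coprime to $m$. It is not idle: if every prime up to $Y_i$ divides $m$, the only admissible $u_i$ is $1$.

\subsection{Jacobi-type sums}

From now on $a^*=Da$. Thus $p\nmid a^*$ for every odd prime $p\mid m$, and if $2\mid m$ then $a^*$ is twice an odd number. Let $\bar b$ be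
the inverse of $b$ modulo $m$, and put
\[
h(r)=\bar b(c-a^*r),\qquad \mathcal R=\{r\bmod m:\ (r,m)=(h(r),m)=1\},
\]
\[
J(\chi_1,\chi_2)=\sum_{r\in\mathcal R}\chi_1(r)\chi_2(h(r)).
\]

\begin{lemma}\label{lem:jacobi}
If $q$ is the least common multiple of the conductors of $\chi_1$ and $\chi_2$, then $|J(\chi_1,\chi_2)|\le2m\,q^{-1/3}$. Moreover
$|\mathcal R|\ge\varphi(m)^2/(2m)$.
\end{lemma}

\begin{proof}
By the Chinese Remainder Theorem $J$ is the product, over the prime powers $p^\alpha\|m$, of the analogous sums $J_p$ modulo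
$p^\alpha$ formed with the $p$-components of $\chi_1,\chi_2$. Let these components have conductors $p^{\beta_1},p^{\beta_2}$ and put
$\beta=\max(\beta_1,\beta_2)$, so that $q$ is the product of the $p^\beta$. It suffices to prove
\begin{equation}\label{eq:local}
|J_p|\le c_p\,p^{\alpha-\beta/3},\qquad c_2=2,\quad c_p=1\ (p>2).
\end{equation}
Fix $p$ and write $\chi_1,\chi_2$ for the components as well. For $\beta=0$ the bound is trivial. For $\beta\ge1$ the summand and the
conditions of summation depend only on $r$ modulo $p^\beta$, so $J_p=p^{\alpha-\beta}J^{(\beta)}$, where $J^{(\beta)}$ is the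
corresponding sum modulo $p^\beta$.

\emph{The case $\beta=1$.} Then $p$ is odd, since no character has conductor $2$. As $p\nmid a^*bc$ and at least one of the characters is
nonprincipal modulo $p$, \eqref{eq:jacobi} with $a^*$ in place of $a$ gives $|J^{(1)}|\le\sqrt p$. So $|J_p|\le p^{\alpha-1/2}\le p^{\alpha-1/3}$.

\emph{The case $\beta\ge2$.} Here we exploit that the characters are additive on units close to $1$. Let
$\gamma=\lceil\beta/2\rceil\le\beta-1$ and $e=\beta-\gamma=\lfloor\beta/2\rfloor\ge1$, and regard $\chi_1,\chi_2$ as characters modulo $p^\beta$.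
Since $2\gamma\ge\beta$, we have $(1+p^\gamma t)(1+p^\gamma t')\equiv1+p^\gamma(t+t')\pmod{p^\beta}$. Thus
$t\mapsto\chi_\nu(1+p^\gamma t)$ is an additive character modulo $p^e$ for $\nu=1,2$, say
\[
\chi_\nu(1+p^\gamma t)=\exp(2\pi i\,A_\nu t/p^e)
\]
with an integer $A_\nu$. If $p\mid A_\nu$, then replacing $t$ by $p^{e-1}t$ shows that
$\chi_\nu(1+p^{\beta-1}t)=1$ for all $t$, so the conductor of $\chi_\nu$ divides $p^{\beta-1}$.
By the choice of $\beta$, therefore, $p\nmid A_1$ or $p\nmid A_2$.

For each $t$ the map $r\mapsto r(1+p^\gamma t)$ is a bijection on the residue classes modulo $p^\beta$ and does not change $r$ modulo $p$. So it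
permutes the range of summation. Moreover,
\[
c-a^*r(1+p^\gamma t)=(c-a^*r)\bigl(1-p^\gamma t\,a^*r(c-a^*r)^{-1}\bigr).
\]
Averaging over $t$ modulo $p^e$ multiplies the summand at $r$ by
\[
\frac1{p^e}\sum_{t\bmod p^e}\exp\Bigl(\frac{2\pi i\,t}{p^e}\bigl(A_1-A_2a^*r(c-a^*r)^{-1}\bigr)\Bigr),
\]
which is $1$ or $0$. Hence $|J^{(\beta)}|$ is at most the number of $r$ modulo $p^\beta$ with $p\nmid r(c-a^*r)$ and
$A_1\equiv A_2a^*r(c-a^*r)^{-1}\pmod{p^e}$. The last condition can be written as
\begin{equation}\label{eq:stationary}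
(A_1+A_2)\,a^*r\equiv A_1c\pmod{p^e}.
\end{equation}

Let $p$ be odd. If $p\mid A_1+A_2$, then $p\nmid A_1$, since otherwise $p$ would divide both $A_1$ and $A_2$. As
$p\nmid c$, \eqref{eq:stationary} has no solution. If $p\nmid A_1+A_2$, then $r$ is unique modulo $p^e$. So
$|J^{(\beta)}|\le p^{\beta-e}$.

Let $p=2$; then $a^*$ is twice an odd number and $c$ is odd. If $A_1$ is odd, \eqref{eq:stationary} has no solution by parity. If
$A_1$ is even, then $A_2$ and $A_1+A_2$ are odd, so $(A_1+A_2)a^*$ is twice an odd number and \eqref{eq:stationary} has at most $2$ solutions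
modulo $2^e$. So $|J^{(\beta)}|\le2\cdot2^{\beta-e}$.

In both cases $|J_p|\le c_p\,p^{\alpha-e}\le c_p\,p^{\alpha-\beta/3}$, because $\lfloor\beta/2\rfloor\ge\beta/3$ for $\beta\ge2$: for even $\beta$ this is clear,
and for odd $\beta\ge3$ it says $(\beta-1)/2\ge\beta/3$. This proves \eqref{eq:local}. Equality at $\beta=3$ accounts for the exponent $1/3$.

For the second claim, $|\mathcal R|=\prod_{p^\alpha\|m}\rho_p$, where $\rho_p$ is the number of $r$ modulo $p^\alpha$ with $p\nmid r(c-a^*r)$.
For $p=2$ the number $c-a^*r$ is automatically odd, so $\rho_2=2^{\alpha-1}\ge2^\alpha(1-\frac12)^2$. For odd $p$ exactly two classes modulo $p$ are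
excluded, and
\[
\rho_p=p^\alpha\Bigl(1-\frac2p\Bigr)=p^\alpha\Bigl(1-\frac1p\Bigr)^2\Bigl(1-\frac1{(p-1)^2}\Bigr).
\]
Since $\prod_{p>2}(1-(p-1)^{-2})\ge\prod_{n\ge2}(1-n^{-2})=\frac12$, the claim follows.
\end{proof}

The condition $(c,m)=1$ is essential for the bound on $J$. If $m=p$ is a large prime and $c\equiv0$, then $h(r)\equiv-\bar ba^*r$, and
$|J(\chi,\bar\chi)|=p-1$ for every $\chi$.

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

The plan is that of Proposition~\ref{prop:prime}, with the changes just described. Throughout $m$ is large; implied constants and the rate of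
$o(1)$ as $m\to\infty$ depend only on $\kappa$ and $\delta$.

\subsection{Set-up}
For a character $\chi$ modulo $m$ let $V(\chi)$ be as in Lemma~\ref{lem:large}, with the present value of $A$, and let
\[
U_i(\chi)=\sum_{u\le Y_i}\chi(u),\quad U=\prod_{i\le k}U_i,\qquad U_j'(\chi)=\sum_{u\le Y_j'}\chi(u),\quad U'=\prod_{j\le l}U'_j .
\]
Let $V_0,U_0,U_0'$ be the values of $V,U,U'$ at $\chi_0$. Trivially $|V|\le V_0$, $|U_i|\le Y_i$ and $|U|,|U'|\le m$.

For $r\in G$ let $N(r)$ be the number of $(v,u_1,\dots,u_k)$ with $v\le Z$ prime, $1\le u_i\le Y_i$, all coprime to $m$, and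
$vu_1\cdots u_k\equiv r\pmod m$. Define $N'(r)$ likewise with the $Y'_j$. Then
\[
N(r)=\frac1{\varphi(m)}\sum_\chi\bar\chi(r)V(\chi)U(\chi),\qquad N'(r)=\frac1{\varphi(m)}\sum_\chi\bar\chi(r)V(\chi)U'(\chi).
\]
Let $T=\sum_{r\in\mathcal R}N(r)N'(h(r))$. Since $a^*r+b\,h(r)\equiv c$, the congruence \eqref{eq:prop} is solvable if $T>0$. By \eqref{eq:parseval} and
Lemma~\ref{lem:meansquare}, and since $k,l\le\kappa$,
\begin{equation}\label{eq:Nnorm}
\|N\|^2,\ \|N'\|^2\ll V_0^2\,m(\log m)^{\kappa^2-1}.
\end{equation}

\subsection{Splitting the characters}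
Put $K=(\log m)^{\kappa^2}$ and $Q=m^{1/(2\kappa)}$. Jacobi-type sums will be used only for pairs formed from $\chi_0$ and characters with large $V$
\emph{and} large conductor:
\[
\mathcal E=\{\chi\ne\chi_0:\ \operatorname{cond}(\chi)>Q,\ |V(\chi)|\ge V_0/K\}.
\]
Let $\mathcal F$ be the set of all other nonprincipal characters. Write $N=f+g$ and $N'=f'+g'$, where $f,f'$ collect the characters in
$\{\chi_0\}\cup\mathcal E$ and $g,g'$ those in $\mathcal F$. By \eqref{eq:parseval}, $\|f\|\le\|N\|$ and $\|f'\|\le\|N'\|$.

\subsection{The bound for $g$ and $g'$}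
We claim that
\begin{equation}\label{eq:gnorm}
\|g\|^2,\ \|g'\|^2\ll V_0^2\,m(\log m)^{-\kappa^2-1}.
\end{equation}
Consider $\|g\|^2=\frac1{\varphi(m)}\sum_{\chi\in\mathcal F}|V(\chi)|^2|U(\chi)|^2$; the argument for $g'$ is the same, with the $Y'_j$ in place of the $Y_i$.
Every $\chi\in\mathcal F$ is of at least one of the following two kinds.

(i) Characters with $|V(\chi)|<V_0/K$. By Lemma~\ref{lem:meansquare} they contribute
$\ll V_0^2K^{-2}m(\log m)^{\kappa^2-1}=V_0^2\,m(\log m)^{-\kappa^2-1}$.

(ii) Characters $\chi\ne\chi_0$ of conductor $q\le Q$. Recall the P\'olya--Vinogradov inequality: $\sum_{n\le x}\chi^*(n)\ll\sqrt q\log q$ for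
every primitive character $\chi^*$ modulo $q>1$ and every $x>0$. Let $\chi^*$ modulo $q$ be the primitive character inducing $\chi$; here $q>1$ because
$\chi\ne\chi_0$. Since $\prod_iY_i=m$, there is an index
$i_0$ with $Y_{i_0}\ge m^{1/k}\ge m^{1/\kappa}$. Removing the condition $(u,m)=1$ by M\"obius inversion, we get
\[
|U_{i_0}(\chi)|=\Bigl|\sum_{d\mid m}\mu(d)\chi^*(d)\sum_{w\le Y_{i_0}/d}\chi^*(w)\Bigr|\ll2^{\omega(m)}\sqrt q\,\log q\le m^{1/(4\kappa)+o(1)} .
\]
Bounding the other factors trivially gives
\[
|U(\chi)|\le\frac m{Y_{i_0}}\,m^{1/(4\kappa)+o(1)}\le m^{1-3/(4\kappa)+o(1)}.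
\]
There are at most $\sum_{q\le Q}\varphi(q)\le Q^2=m^{1/\kappa}$ characters of conductor at most $Q$. Their contribution is at most
\[
\frac1{\varphi(m)}\,V_0^2\,m^{1/\kappa+2-3/(2\kappa)+o(1)}=V_0^2\,m^{1-1/(2\kappa)+o(1)},
\]
which for large $m$ is smaller than the bound in (i). This proves \eqref{eq:gnorm}.

\subsection{Removing $g$ and $g'$}
If $h(r)=h(r')$ then $Da(r-r')\equiv0\pmod m$, and since $(a,m)=1$ and $D\le2$ the map $h:\mathcal R\to G$ is at most $2$-to-$1$.
From $N(r)N'(h(r))-f(r)f'(h(r))=g(r)N'(h(r))+f(r)g'(h(r))$, Cauchy--Schwarz, \eqref{eq:Nnorm} and \eqref{eq:gnorm} we obtain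
\begin{equation}\label{eq:removed}
\Bigl|T-\sum_{r\in\mathcal R}f(r)f'(h(r))\Bigr|\le\sqrt2\,\bigl(\|g\|\,\|N'\|+\|f\|\,\|g'\|\bigr)\ll\frac{V_0^2\,m}{\log m}.
\end{equation}
Here the choice of $K$ enters: the exponents $\kappa^2-1$ and $-\kappa^2-1$ average to $-1$.

\subsection{Exceptional pairs}
We have
\[
\sum_{r\in\mathcal R}f(r)f'(h(r))=\frac1{\varphi(m)^2}\sum_{\chi_1,\chi_2\in\{\chi_0\}\cup\mathcal E}V(\chi_1)U(\chi_1)V(\chi_2)U'(\chi_2)J(\bar\chi_1,\bar\chi_2).
\]
If $(\chi_1,\chi_2)\ne(\chi_0,\chi_0)$, the least common multiple of the conductors exceeds $Q$, and $|J|\le2mQ^{-1/3}=2m^{1-1/(6\kappa)}$ by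
Lemma~\ref{lem:jacobi}. By Lemma~\ref{lem:large} with $B=\kappa^2$, $|\mathcal E|\le m^{(2\kappa^2+1)/A+o(1)}$. As $|V|\le V_0$ and $|U|,|U'|\le m$,
these pairs contribute at most
\[
V_0^2\,m^{1+o(1)}(1+|\mathcal E|)^2m^{-1/(6\kappa)}\le V_0^2\,m^{1-\eta+o(1)},
\]
where, by the choice $A=24\kappa(\kappa^2+1)$,
\[
\eta=\frac1{6\kappa}-\frac{2(2\kappa^2+1)}A=\frac1{6\kappa}\Bigl(1-\frac{2\kappa^2+1}{2\kappa^2+2}\Bigr)>0 .
\]

\subsection{The main term}
By Lemma~\ref{lem:jacobi} the pair $(\chi_0,\chi_0)$ contributes
\[
\frac{V_0^2\,U_0U_0'\,|\mathcal R|}{\varphi(m)^2}\ge\frac{V_0^2\,U_0U_0'}{2m}.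
\]
By M\"obius inversion again, and since $Y_i\ge m^\delta$ while $2^{\omega(m)}m/\varphi(m)=m^{o(1)}$, we have for large $m$
\[
\#\{u\le Y_i:\ (u,m)=1\}\ge Y_i\frac{\varphi(m)}m-2^{\omega(m)}\ge Y_i\frac{\varphi(m)}{2m},
\]
and the same for the $Y'_j$. Hence $U_0\ge m(\varphi(m)/2m)^k$ and $U'_0\ge m(\varphi(m)/2m)^l$. As $k+l\le2\kappa$, the main term is at least
\[
\frac12V_0^2\,m\Bigl(\frac{\varphi(m)}{2m}\Bigr)^{2\kappa}\gg V_0^2\,m\,(\log\log m)^{-2\kappa}.
\]
By Lemma~\ref{lem:large}, $V_0>0$. So for $m\ge m_0(\kappa,\delta)$ the main term exceeds the sum of the exceptional contribution $V_0^2\,m^{1-\eta+o(1)}$ and the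
error $O(V_0^2\,m/\log m)$ in
\eqref{eq:removed}. Hence $T>0$, and Proposition~\ref{prop:main} is proved. \qed

\section{Deduction of the theorems}\label{sec:deduce}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:main} with $\kappa=l=k$, $\delta=1/k$ and all $Y_i=Y_j'=m^{1/k}$, and put $m_0=m_0(k,1/k)$. For $m\ge m_0$ take
\[
x_1=Dvu_1,\quad x_i=u_i,\qquad x_{k+1}=v'u_1',\quad x_{k+i}=u_i'\qquad(2\le i\le k).
\]
By \eqref{eq:prop} this solves \eqref{eq:cong}, and $1\le x_i\le2m^{1/k}(\log m)^{A_k}$ for all $i$. For $m<m_0$ take $x_2=\dots=x_{2k}=1$ and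
$x_1\in[1,m]$ with $ax_1\equiv c-b\pmod m$. This solves \eqref{eq:cong} with all $x_i\le m_0$. Since $\log(m+2)\ge1$, the constant
$C_k=\max(2,m_0)$ is admissible.
\end{proof}

For unequal boxes the point is to reserve room for the factor $Dv$ in the largest box, and then to shrink all boxes so that the product becomes exactly
$m$, as the mean-square lemma requires.

\begin{proof}[Proof of Theorem~\ref{thm:boxes}]
(a) Let $Z=(\log m)^A$ and let $m$ be large in terms of $\kappa$ and $\delta$. Replace each $B_i$ by $\min(B_i,m^2)$. The hypotheses persist, because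
if some $B_i$ changes, the new product is at least $m^2\ge2mZ$. Renumber so that $B_1$ is the largest; then
$B_1\ge(2mZ)^{1/k}\ge m^{1/\kappa}$. Put $\tilde B_1=B_1/(2Z)\ge m^{1/(2\kappa)}$ and $\tilde B_i=B_i$ for $i\ge2$. Then
$\tilde P=\prod_i\tilde B_i$ satisfies $m\le\tilde P\le m^{2\kappa}$. Let
\[
\theta=\frac{\log m}{\log\tilde P}\in\Bigl[\frac1{2\kappa},1\Bigr],\qquad Y_i=\tilde B_i^{\,\theta}.
\]
As $\tilde B_i\ge1$, we have $Y_i\le\tilde B_i$. Further, $\prod_iY_i=\tilde P^{\theta}=m$, and
$Y_i\ge m^{\delta'}$ with $\delta'=\min(\delta,\frac1{2\kappa})/(2\kappa)$. Treat the $B_j'$ in the same way, with their own exponent in place of $\theta$.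
Proposition~\ref{prop:main} with
$\delta'$ in place of $\delta$ provides $v,v',u_i,u_j'$. Set
\[
x_1=Dvu_1\le2ZY_1\le B_1,\quad x_i=u_i\ (i\ge2),\qquad y_1=v'u_1'\le ZY_1'\le B_1',\quad y_j=u_j'\ (j\ge2).
\]

(b) We may assume $\varepsilon\le1$. Put $x_i=1$ whenever $B_i<m^{\varepsilon/(2\kappa)}$, and $y_j=1$ whenever $B_j'<m^{\varepsilon/(2\kappa)}$. On each side
at most $\kappa$ boxes are discarded, so the remaining ones have product at least $m^{1+\varepsilon}m^{-\varepsilon/2}=m^{1+\varepsilon/2}\ge2m(\log m)^A$ for large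
$m$; in particular at least one box remains. Apply (a) to the remaining boxes with $\delta=\varepsilon/(2\kappa)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Sum-products mod $m$ and the congruence $a x_1x_2\cdots x_k+b x_{k+1}x_{k+2}\cdots x_{2k}\equiv c\ (\mathrm{mod}\ m)$},
\texttt{http://math.colgate.edu/\textasciitilde integers/u72/u72.pdf}.
\end{thebibliography}

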